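\title{Highly connected graphs with no vertex on all longest paths or on all longest cycles}

\begin{abstract}
For every integer $r\ge 1$ we construct infinitely many $r$-connected graphs in which no vertex lies on all longest paths and no vertex lies on all longest cycles. The case $r=4$ answers a question on $4$-connected graphs. The graphs are rings of long ladders with heavy rungs. A parity obstruction forces a longest path or cycle to skip one rung in a typical ladder, and the skipped rung can be chosen freely. The edges that provide the connectivity are arranged along a graph of large girth, and for this reason they cannot remove the obstruction. The proof is self-contained.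
\end{abstract}

\section{Introduction}\label{sec:intro}

All graphs are finite and simple. A \emph{longest path} of a graph $G$ is a path in $G$ with the maximum possible number of vertices, and a \emph{longest cycle} is defined in the same way. A graph is \emph{$r$-connected} if it has more than $r$ vertices and stays connected after the deletion of any set of fewer than $r$ vertices. We ask when some vertex lies on all longest paths, or on all longest cycles.

Pairs of longest paths are easy to understand. Two longest paths of a connected graph meet: if they were disjoint, with $k$ vertices each, we could join them by a path and keep, on each of them, the longer part starting at the point of attachment; each part has at least $(k+1)/2$ vertices, so the new path has more than $k$. In a tree, pairwise intersecting subtrees have a common vertex, so all longest paths of a tree pass through one vertex. For cycles, connectedness is not enough, as two triangles joined by an edge show. But two longest cycles of a $2$-connected graph meet: otherwise Menger's theorem gives two disjoint paths between them, and the longer arcs of the two cycles between the points of attachment combine to a longer cycle.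

For the family of \emph{all} longest paths, one may expect high connectivity to help further. If no vertex is common to all of them, then every vertex $z$ is missed by some longest path $P$. In an $r$-connected graph, Menger's theorem gives $r$ paths from $z$ to $P$ that share only $z$ (when $P$ has at least $r$ vertices), and none of the detours that they offer may lengthen $P$. It is tempting to guess that this cannot happen at every vertex once $r$ is large. The following question is posed as Question~4 in \cite{ILP}.

\medskip
\noindent\textbf{Question.} \emph{Is there a $4$-connected graph in which no vertex lies on all longest paths? Is there a $4$-connected graph in which no vertex lies on all longest cycles?}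
\medskip

The answer to both parts is yes, a single graph serves for both, and the number $4$ plays no role.

\begin{theorem}\label{thm:main}
For every integer $r\ge 1$ there are infinitely many $r$-connected graphs $G$ such that no vertex of $G$ lies on all longest paths of $G$ and no vertex of $G$ lies on all longest cycles of $G$.
\end{theorem}

Thus no connectivity assumption forces a vertex common to all longest paths, or to all longest cycles.

Section~\ref{sec:model} shows the parity mechanism on a graph with $15$ vertices. Sections~\ref{sec:rung} and~\ref{sec:girth} prepare the two ingredients of the construction, which is given in Section~\ref{sec:construction}. Sections~\ref{sec:braces} and~\ref{sec:untouched} analyze longest paths and cycles. Throughout, the \emph{length} of a path, cycle or walk is its number of edges, the \emph{distance} between two vertices is the least length of a path between them (infinite if there is none), and the \emph{girth} of a graph is the least length of a cycle in it.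

\section{The parity mechanism in a subdivided prism}\label{sec:model}

\begin{example}\label{ex:prism}
Take two $5$-cycles $u_1u_2u_3u_4u_5$ and $v_1v_2v_3v_4v_5$, the \emph{rails}, and join $u_j$ to $v_j$ by a path $u_jw_jv_j$, the $j$th \emph{rung}. This graph has $15$ vertices. We claim that its longest cycles have $13$ vertices and have no common vertex.

A cycle contains $w_j$ exactly when it crosses the $j$th rung. The rungs are the only way from one rail to the other, so a cycle crosses an even number of them: $0$, $2$ or $4$. With at most two crossings it misses three of the $w_j$ and has at most $12$ vertices. Suppose it crosses all rungs but the fifth. If it contained both $u_5$ and $v_5$, it would contain the four rail edges at these vertices, and these close up with the first and fourth rungs to the cycle $u_5u_1w_1v_1v_5v_4w_4u_4u_5$, which has only two crossings. So the cycle misses $w_5$ and one of $u_5,v_5$, and it has at most $13$ vertices. The cycle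
\[
u_1w_1v_1\;v_2w_2u_2\;u_3w_3v_3\;v_4w_4u_4\;u_5\;u_1
\]
has $13$ vertices and misses $w_5$ and $v_5$. Rotating the prism and exchanging the two rails, we see that every vertex is missed by some longest cycle.
\end{example}

The mechanism is that an odd number of rungs cannot all be crossed, and that nothing decides which rung is sacrificed. Three things stand between this example and Theorem~\ref{thm:main}.

\emph{Paths have ends.} The graph of Example~\ref{ex:prism} has a Hamiltonian path: delete the edge $u_5u_1$ from the cycle above and continue from $u_5$ to $w_5$ and $v_5$. An end of a path repairs a parity defect. We therefore build a ring of $18$ ladders, each with its own defect, and show that the two ends can influence only four of them.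

\emph{The rungs are thin.} The vertices $w_j$ have degree $2$. We replace each rung by a well-connected graph $Y$ with terminals $u$ and $v$, and we join different rungs by additional edges, called \emph{braces}. The graph $Y$ is designed so that a path or cycle can cover it completely only by crossing it from $u$ to $v$, without any brace.

\emph{Braces offer a second way to change rails.} A path that is willing to miss a few vertices of a rung may leave it through a brace, and this can repair the parity cheaply (Example~\ref{ex:repair}). Excluding this is the main part of the proof.

\section{The rung}\label{sec:rung}

Fix $r\ge1$ and put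
\[
h=\lceil r/2\rceil,\qquad \sigma=2h+1,\qquad n=2r+2\sigma+1 .
\]
Note that $2h\ge r$. The \emph{rung} $Y$ has as vertex set the disjoint union
\[
\{u,v\}\cup X\cup X'\cup S\cup W,\qquad |X|=|X'|=r,\quad S=\{s^1,\dots,s^\sigma\},\quad W=\{w^1,\dots,w^{\sigma-1}\},
\]
so it has $n$ vertices. The sets $X$ and $X'$ are cliques, $u$ is joined to all of $X$, $v$ is joined to all of $X'$, and every vertex of $S$ is joined to every vertex of $X\cup X'\cup W$. There are no other edges; in particular $S$ and $W$ are independent sets. Rails will be attached at $u$ and $v$, and braces at $S$, at most one per vertex; $\sigma$ is the number of braces that a rung must be able to carry.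

\begin{lemma}\label{lem:basic}
The rung $Y$ has a Hamiltonian path from $u$ to $v$, and $Y-R$ is connected for every set $R$ of fewer than $r$ vertices.
\end{lemma}

\begin{proof}
The path visits $u$, all of $X$, then $s^1,w^1,s^2,\dots,w^{\sigma-1},s^\sigma$, all of $X'$, and $v$. If $|R|<r$, then $S\setminus R$, $X\setminus R$ and $X'\setminus R$ are nonempty, since $|S|,|X|,|X'|\ge r$. All edges between the nonempty sets $S\setminus R$ and $(X\cup X'\cup W)\setminus R$ are present, so their union induces a connected graph, and $u$ and $v$, if not in $R$, have neighbors in $X\setminus R$ and $X'\setminus R$.
\end{proof}

The graph $Y-S$ has $\sigma+1$ components: $\{u\}\cup X$, $\{v\}\cup X'$ and the $\sigma-1$ vertices of $W$. The Hamiltonian path above needs every one of the $\sigma$ vertices of $S$ to step from one component to the next. The size of $W$ is chosen to make this tight, so that no vertex of $S$ has an edge to spare.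

\begin{lemma}\label{lem:rung}
Let $H$ be a graph that contains $Y$ as an induced subgraph and in which no vertex of $X\cup X'\cup W$ has a neighbor outside $Y$. Let $P$ be a path or cycle in $H$ that contains all vertices of $Y$ and has no end in $Y$. Then the edges of $P$ leaving $Y$ are exactly one edge at $u$ and one edge at $v$; none is at $S$.
\end{lemma}

\begin{proof}
Let $i_u,i_v\in\{0,1,2\}$ and $p\ge0$ be the numbers of edges of $P$ leaving $Y$ at $u$, at $v$ and at $S$. Put $T=V(Y)\setminus S$, and let $F$ be the graph on $T$ formed by the edges of $P$ inside $T$. It is a proper subgraph of $P$, because $P$ contains $S$, so it is a forest; if it has $k$ components, it has $|T|-k$ edges. Let $e$ be the number of edges of $P$ between $T$ and $S$. Every vertex of $Y$ has degree $2$ in $P$. Summing degrees over $T$, and over the independent set $S$, gives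
\[
2|T|=2(|T|-k)+e+i_u+i_v,\qquad 2\sigma=e+p,
\]
and hence $2k=2\sigma+i_u+i_v-p$.

Each component of $F$ lies in a component of $Y-S$. The set $\{u\}\cup X$ contains at least one component of $F$, and at least two if $i_u=2$, because then $u$ is isolated in $F$ and $X\neq\emptyset$. The same holds for $\{v\}\cup X'$. With $f(0)=f(1)=1$ and $f(2)=2$ we get $k\ge\sigma-1+f(i_u)+f(i_v)$, and therefore
\[
\bigl(2f(i_u)-i_u\bigr)+\bigl(2f(i_v)-i_v\bigr)\le 2-p .
\]
The quantity $2f(i)-i$ equals $2,1,2$ for $i=0,1,2$. So both terms equal $1$, which means $i_u=i_v=1$, and $p=0$.
\end{proof}

The lemma says nothing about a path that misses even one vertex of $Y$, and the next example shows what such a path can do.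

\begin{example}\label{ex:repair}
Let $r\ge2$, and let $Y_1,Y_2$ be two neighboring rungs of a ladder, joined by rail edges $u_1u_2$ and $v_1v_2$. A path that enters at $u_1$ and crosses both rungs leaves at $u_2$. Now add a brace from $s^\sigma$ in $Y_1$ to $s^\sigma$ in $Y_2$. In $Y_1$, take the path that visits $u$, all of $X$, $s^1$, a vertex of $X'$, $v$, the rest of $X'$, and then $s^2,w^1,s^3,\dots,w^{\sigma-2},s^\sigma$. It misses only $w^{\sigma-1}$. In $Y_2$ take its mirror image, from $s^\sigma$ to $v$. Joined by the brace, the two form a path from $u_1$ to $v_2$ that misses two vertices. It changes the parity at a cost of $2$, whereas skipping a rung costs $n-1$, and it is available only where the brace is.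
\end{example}

In this example the brace and a rail edge join the same two rungs: braces and rails form a short cycle. We shall place the braces so that no such short cycle exists.

\section{Hamiltonian cycles whose union has large girth}\label{sec:girth}

The rungs of a ladder will be indexed by $1,\dots,\ell$. We need a graph on this index set that prescribes the braces. It must be highly edge-connected, and it must have large girth \emph{together with} the path $1\,2\cdots\ell$ of the rails. A union of edge-disjoint Hamiltonian cycles has the first property, and the following greedy construction adds the second; one of the cycles will describe the rails.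

\begin{lemma}\label{lem:girth}
For all $h\ge0$ and $g\ge3$ and all sufficiently large $\ell$ there are edge-disjoint Hamiltonian cycles $H_0,\dots,H_h$ on a common set of $\ell$ vertices whose union has girth at least $g$.
\end{lemma}

\begin{proof}
Put $\Delta=2h+2$ and $N=1+\Delta+\dots+\Delta^g$. In a graph of maximum degree at most $\Delta$, at most $\Delta^i$ vertices are at distance $i$ from a given vertex, so at most $N$ are within distance $g$. We prove the lemma for $\ell\ge4N+2$ by induction on $h$. For $h=0$ a single cycle of length $\ell\ge g$ will do. Let $h\ge 1$. Since $N$ grows with $h$, there is a union $F=H_0\cup\dots\cup H_{h-1}$ of girth at least $g$. We grow a path $Q$, edge-disjoint from $F$, keeping the girth of $F\cup Q$ at least $g$. The maximum degree of $F\cup Q$ is at most $\Delta$. Call two vertices \emph{far} if their distance in the current graph $F\cup Q$ exceeds $g$. Every new edge will join two far vertices. So it is not an edge of $F$, and a cycle that contains exactly one new edge contains a path of the current graph between its ends and is longer than $g$.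

\emph{Extension.} Start with a single vertex. As long as some vertex $y$ outside $Q$ is far from the last vertex $x$ of $Q$, append $y$. When this stops, all vertices outside $Q$ are within distance $g$ of $x$, so there are at most $N$ of them.

\emph{Insertion.} Let $y$ be a vertex outside $Q$. At most $2N$ edges of $Q$ have an end that is not far from $y$, and $Q$ has at least $\ell-N-1>2N$ edges. So $Q$ has an edge $aa'$ with $a$ and $a'$ far from $y$; replace it by $ay$ and $ya'$. A cycle through both new edges contains a path from $a$ to $a'$ in $(F\cup Q)-aa'$. This path has length at least $g-1$, since it forms a cycle of $F\cup Q$ with $aa'$. Repeat until $Q$ is a Hamiltonian path.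

\emph{Closing.} Let $x$ and $z$ be the ends of $Q$. At most $4N$ of the $\ell-1>4N$ edges of $Q$ have an end that is not far from $x$ or not far from $z$. So $Q=x\cdots aa'\cdots z$ for an edge $aa'$ with both ends far from both $x$ and $z$. Let $H_h=Q-aa'+az+a'x$, a Hamiltonian cycle. A cycle of $F\cup H_h$ through both new edges consists of them and two paths in $(F\cup Q)-aa'$. Either these join $a$ to $a'$ and $z$ to $x$, and the first has length at least $g-1$; or they join $a$ to $x$ and $z$ to $a'$, and both are longer than $g$. So $F\cup H_h$ has girth at least $g$.
\end{proof}

\section{The graph $G$}\label{sec:construction}

\subsection*{Parameters and index graph}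
Put
\[
m=18,\qquad b=m(n-1)+2,\qquad g=10(b+1)^2 .
\]
Here $m$ is the number of ladders, $b$ will bound the number of rungs that a longest path or cycle fails to cover in the sense of Lemma~\ref{lem:rung}, and $g$ exceeds the length of any walk that can be assembled from $b$ such rungs.

Let $\ell$ be a large \emph{odd} integer. By Lemma~\ref{lem:girth} there are edge-disjoint Hamiltonian cycles $H_0,\dots,H_h$ on $\{1,\dots,\ell\}$, numbered so that $H_0=1\,2\cdots\ell\,1$, such that $\Psi=H_0\cup\dots\cup H_h$ has girth at least $g$. In particular $\ell\ge g$. Put $\Phi=H_1\cup\dots\cup H_h$, a $2h$-regular graph, and for each index $j$ fix a bijection $\pi_j$ from the edges of $\Phi$ at $j$ to $\{1,\dots,2h\}$.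

Choose $2r$ \emph{special indices} that are at distance at least $g$ in $\Psi$ from each other, from $1$ and from $\ell$, and split them into sets $A_0,A_1$ of size $r$. They can be chosen one at a time: with $N$ as in the proof of Lemma~\ref{lem:girth}, each of $1$, $\ell$ and the indices already chosen excludes at most $N$ candidates, so $\ell>(2r+2)N$ suffices.

\subsection*{Definition of $G$}
Take a copy $Y_{t,j}$ of $Y$ for each $t\in\mathbb Z_m$ and $1\le j\le\ell$, with vertices $u_{t,j}$, $v_{t,j}$, $s^i_{t,j}$ and so on. The \emph{ladder} $L_t$ is the union of the vertex sets of $Y_{t,1},\dots,Y_{t,\ell}$. Since $m$ is even, the parity of $t$ is well defined. Add the following edges for all $t\in\mathbb Z_m$.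
\begin{itemize}
\item \emph{Rail edges:} $u_{t,j}u_{t,j+1}$ and $v_{t,j}v_{t,j+1}$ for $1\le j<\ell$, and the \emph{connectors} $u_{t,\ell}u_{t+1,1}$ and $v_{t,\ell}v_{t-1,1}$.
\item \emph{Inner braces:} $s^{\pi_j(e)}_{t,j}s^{\pi_{j'}(e)}_{t,j'}$ for each edge $e=jj'$ of $\Phi$.
\item \emph{Links:} $s^\sigma_{t,a}s^\sigma_{t+1,a}$ for each $a\in A_0$ if $t$ is even, and for each $a\in A_1$ if $t$ is odd.
\end{itemize}
A \emph{brace} is an inner brace or a link. This defines $G$, a graph with $m\ell n$ vertices. Each rung $Y_{t,a}$ with $a$ special meets exactly one link: for $a\in A_i$ it goes to $L_{t+1}$ if $t\equiv i\pmod 2$ and to $L_{t-1}$ otherwise. Other rungs meet no link. Inner braces at $Y_{t,j}$ use the vertices $s^1_{t,j},\dots,s^{2h}_{t,j}$ once each, so every vertex of $G$ lies on at most one brace.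

The connectors are shown in Figure~\ref{fig:ring}. If the $v$-connectors ran forward like the $u$-connectors, the $m\ell$ rungs would form one circular ladder with an even number of rungs, and crossing all of them would give a Hamiltonian cycle. Running them backward makes parity matter in each ladder separately: a route that enters $L_t$ at $u_{t,1}$ and leaves at $v_{t,\ell}$ is sent back to the ladder it came from.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\foreach \x in {0,4,8}{
  \foreach \y in {0,1,2}{\draw[gray,fill=gray!20] (\x+\y,0.6) ellipse (0.17 and 0.6);}
  \draw (\x,0)--(\x+2,0);
  \draw (\x,1.2)--(\x+2,1.2);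
  \draw[very thick] (\x-1,1.2)--(\x,1.2)--(\x,0)--(\x+1,0)--(\x+1,1.2)--(\x+3,1.2);
  \foreach \y in {0,1,2}{\fill (\x+\y,0) circle (2pt); \fill (\x+\y,1.2) circle (2pt);}
}
\draw (6,0) to[bend left=25] (0,0);
\draw (10,0) to[bend left=25] (4,0);
\draw (2,0) to[out=205,in=0] (-1,-0.7);
\draw (8,0) to[out=-25,in=180] (11,-0.7);
\node at (1,1.7) {$L_{t-1}$};
\node at (5,1.7) {$L_{t}$};
\node at (9,1.7) {$L_{t+1}$};
\node at (-1.4,1.2) {$u$};
\node at (-1.4,0) {$v$};
\end{tikzpicture}
\caption{Three consecutive ladders, drawn with three rungs each and without braces. Each gray oval is a copy of the rung $Y$, with $u$ on top and $v$ at the bottom. The $u$-connectors join the last rung of a ladder to the first rung of the next ladder; the $v$-connectors (arcs) join the last rung of a ladder to the first rung of the previous ladder. The thick route crosses all rungs of each ladder except the last one, where it uses only $u$.}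
\label{fig:ring}
\end{figure}

\begin{lemma}\label{lem:conn}
The graph $G$ is $r$-connected.
\end{lemma}

\begin{proof}
Let $R$ be a set of fewer than $r$ vertices. Each $Y_{t,j}-R$ is nonempty and connected by Lemma~\ref{lem:basic}. Every vertex lies on at most one brace, so deleting $R$ destroys fewer than $r$ braces. Each of $H_1,\dots,H_h$ has at least two edges between a nonempty proper subset of $\{1,\dots,\ell\}$ and its complement, so $\Phi$ has at least $2h\ge r$ such edges and stays connected after the removal of fewer than $r$ edges. Hence the surviving inner braces connect all rungs of a ladder. Consecutive ladders are joined by $r$ links, at least one of which survives. So $G-R$ is connected.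
\end{proof}

In Example~\ref{ex:prism} we used rotations and the exchange of the rails. Exchanging $u$ and $v$ in $G$ reverses the direction of the connectors, so it must be combined with a reversal of the cyclic order of the ladders. The links join equal indices, alternating between $A_0$ and $A_1$, in order to survive this reversal; the price is that only rotations by an even number of ladders are available.

\begin{lemma}\label{lem:aut}
Let $\rho$ map each vertex of $Y_{t,j}$ to the corresponding vertex of $Y_{t+2,j}$. Let $\varphi$ map $Y_{t,j}$ to $Y_{1-t,j}$, exchanging $u$ with $v$ and $X$ with $X'$ (by a fixed bijection) and preserving the positions in $S$ and $W$. Then $\rho$ and $\varphi$ are automorphisms of $G$ that map braces to braces and connectors to connectors.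
\end{lemma}

\begin{proof}
The definition of $G$ depends on $t$ only through $t\pm1$ and the parity of $t$, which gives the claim for $\rho$. The map $\varphi$ restricts to isomorphisms between rungs, exchanges the rail edges $u_{\cdot,j}u_{\cdot,j+1}$ with the rail edges $v_{\cdot,j}v_{\cdot,j+1}$, and permutes the inner braces because $\pi_j$ does not depend on $t$. It maps $u_{t,\ell}u_{t+1,1}$ to $v_{1-t,\ell}v_{-t,1}$ and $v_{t,\ell}v_{t-1,1}$ to $u_{1-t,\ell}u_{2-t,1}$, which are connectors. It maps the link $s^\sigma_{t,a}s^\sigma_{t+1,a}$ to $s^\sigma_{-t,a}s^\sigma_{-t+1,a}$, which is a link because $-t\equiv t\pmod 2$.
\end{proof}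

\begin{lemma}\label{lem:long}
Every longest path and every longest cycle of $G$ misses at most $m(n-1)$ vertices.
\end{lemma}

\begin{proof}
In $L_t$, start at $u_{t,1}$ and cross $Y_{t,1},\dots,Y_{t,\ell-1}$ in turn by Hamiltonian paths between their terminals, passing to the next rung along the rail just reached. Since $\ell-1$ is even, the last crossing ends at $u_{t,\ell-1}$. Continue to $u_{t,\ell}$ and along the connector to $u_{t+1,1}$. Doing this for all $t$ gives a cycle that misses exactly $n-1$ vertices in each ladder (the thick route in Figure~\ref{fig:ring}). Deleting an edge gives a path with the same vertices.
\end{proof}

To measure how far apart rungs are along braces and rails, let $\Lambda$ be the graph on $\mathbb Z_m\times\{1,\dots,\ell\}$ with the \emph{rail steps} $(t,j)(t,j+1)$ for $1\le j<\ell$ and one edge for each brace, joining the labels of the two rungs that it meets. Connectors are not represented. The part of $\Lambda$ with fixed $t$ is a copy of $\Psi$ without the edge $1\ell$, and these parts are joined by the links; so $\Lambda$ is a simple graph. Call $(t,1)$ and $(t,\ell)$ \emph{end vertices} of $\Lambda$.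

\begin{lemma}\label{lem:dist}
The graph $\Lambda$ has girth at least $g$, and any two distinct end vertices have distance at least $g-1$ in $\Lambda$.
\end{lemma}

\begin{proof}
A cycle without links lies in a copy of $\Psi$. A cycle with a link enters some ladder $t$ through this link and next leaves it through a different link. As each $(t,a)$ lies on at most one link, the part in between joins $(t,a)$ to $(t,a')$ for distinct special indices $a,a'$, so it has length at least $g$.

A path from $(t,1)$ to $(t,\ell)$ without links forms a cycle of $\Psi$ with the edge $1\ell$, so it has length at least $g-1$. A path that starts at an end vertex and contains a link first travels, inside a copy of a subgraph of $\Psi$, from index $1$ or $\ell$ to a special index, which takes at least $g$ steps.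
\end{proof}

\section{Braces on a longest path or cycle}\label{sec:braces}

From now on $P$ is a longest path or a longest cycle of $G$. The goal of this section is to show that the ends and the braces of $P$ are confined to four ladders.

We use two elementary facts. By Lemma~\ref{lem:long}, $P$ misses fewer than $b<\ell$ vertices, so it is not contained in the union of two ladders. Since $P$ is connected,
\begin{equation}\label{eq:trap}
\begin{array}{c}\text{if $A$ lies in the union of two ladders and contains a vertex of $P$,}\\ \text{then some edge of $P$ leaves $A$.}\end{array}
\end{equation}
Next, for a vertex set $A$ let $\partial(A)$ be the number of edges of $P$ with exactly one end in $A$, and let $\varepsilon(A)$ be the number of ends of $P$ in $A$, which is $0$ if $P$ is a cycle. The sum of the $P$-degrees over the vertices of $P$ in $A$ equals $2|A\cap V(P)|-\varepsilon(A)$, and it also equals $\partial(A)$ plus twice the number of edges of $P$ inside $A$. Hence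
\begin{equation}\label{eq:parity}
\partial(A)\equiv\varepsilon(A)\pmod 2 .
\end{equation}

A rung is \emph{good} if all its vertices lie on $P$ and it contains no end of $P$, and \emph{bad} otherwise. A bad rung contains a missed vertex or an end, so there are at most $m(n-1)+2=b$ bad rungs. By Lemma~\ref{lem:rung}, $P$ uses no brace at a good rung, and exactly one rail edge at each of its terminals.

For $1\le j<\ell$ let $x_{t,j}$ be the number of rail edges of $P$ between $Y_{t,j}$ and $Y_{t,j+1}$. Let $x_{t,0}$ be the number of connectors of $P$ at $Y_{t,1}$, and $x_{t,\ell}$ the number at $Y_{t,\ell}$. All these numbers lie in $\{0,1,2\}$, and $x_{t,j-1}+x_{t,j}$ is the number of rail edges of $P$ at $Y_{t,j}$. The value $1$ describes the zigzag of Example~\ref{ex:prism}. At a single good rung $P$ may instead make a U-turn, with values $2,0$ or $0,2$, and two neighboring good rungs may have values $2,0,2$. Three good rungs in a row exclude this.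

\begin{lemma}\label{lem:three}
If $Y_{t,j},Y_{t,j+1},Y_{t,j+2}$ are good, then $x_{t,j-1}=x_{t,j}=x_{t,j+1}=x_{t,j+2}=1$.
\end{lemma}

\begin{proof}
We have $x_{t,i-1}+x_{t,i}=2$ for $i=j,j+1,j+2$. So the four values are all $1$, or they are $0,2,0,2$ or $2,0,2,0$. In the last two cases the two rungs between the two zeros are good and no edge of $P$ leaves their union, contrary to \eqref{eq:trap}.
\end{proof}

Bad rungs that are close together cannot be analyzed separately, because we do not know how $P$ moves between them. We group them, so that each group is bounded by stretches on which Lemma~\ref{lem:three} applies. The two ends of a ladder need the same care, since $x_{t,0}$ and $x_{t,\ell}$ are not known either; we treat them as artificial bad positions $0$ and $\ell+1$.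

For each $t$ list the set $\{0,\ell+1\}\cup\{j: Y_{t,j}\text{ is bad}\}$ in increasing order, and cut the list between consecutive elements that differ by at least $4$. The pieces are the \emph{clusters} of $L_t$. There is at least one cut, for otherwise the at most $b+1$ gaps of size at most $3$ would give $\ell+1\le3(b+1)<g\le\ell$. So $0$ and $\ell+1$ lie in different clusters, the two \emph{end clusters} of $L_t$; the others are \emph{inner clusters}. A cluster has at most $b+1$ elements, so any two of them differ by at most $3b$. At a cut between $d$ and $d'$, the rungs with indices $d+1,\dots,d'-1$ are good and there are at least three of them, so Lemma~\ref{lem:three} gives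
\begin{equation}\label{eq:cut}
x_{t,d}=x_{t,d'-1}=1 .
\end{equation}

Let $\Gamma$ be the multigraph whose vertices are the clusters of all ladders and whose edges are the braces of $P$: such a brace joins two bad rungs, and it is an edge between the clusters that contain their indices. Loops and parallel edges are allowed for now, and a loop counts twice in the degree; the brace of Example~\ref{ex:repair} would be a loop. We say that a cluster of $L_t$ \emph{contains} an end of $P$ if the end lies in $Y_{t,j}$ with $j$ in the cluster. Every end of $P$ lies in a bad rung and hence in exactly one cluster.

\begin{lemma}\label{lem:degree}
An inner cluster of odd degree in $\Gamma$ contains an end of $P$.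
\end{lemma}

\begin{proof}
Let $K$ be an inner cluster of $L_t$ with least element $p$ and greatest element $q$, and let $A$ be the union of $Y_{t,p},\dots,Y_{t,q}$. The bad rungs in $A$ are those with index in $K$. There is a cut on either side of $K$, so $x_{t,p-1}=x_{t,q}=1$ by \eqref{eq:cut}. Thus the edges of $P$ leaving $A$ are two rail edges and the edges of $\Gamma$ at $K$ other than loops. By \eqref{eq:parity}, $\deg_\Gamma(K)\equiv\varepsilon(A)\pmod2$. If the degree is odd, $A$ contains an end of $P$, and this end lies in a bad rung.
\end{proof}

So a chain of braces of $P$ cannot stop at an inner cluster without an end of $P$. It must close up, run to an end cluster, or stop at an end of $P$. Since clusters are short and few, such chains are short in $\Lambda$, and this is where the girth and the positions of the special indices are used.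

\begin{lemma}\label{lem:forest}
\begin{enumerate}
\item[(i)] $\Gamma$ is a forest: it has no loops, parallel edges or cycles.
\item[(ii)] No component of $\Gamma$ contains two end clusters.
\item[(iii)] No component of $\Gamma$ contains two links.
\end{enumerate}
\end{lemma}

\begin{proof}
Consider a path with at least one edge, or a cycle (a loop and a pair of parallel edges count as cycles), in $\Gamma$. Each of its clusters meets a brace of $P$ and so contains the index of a bad rung. Hence it has at most $b$ clusters and at most $b$ edges. We lift it to a walk in $\Lambda$: follow its braces, and inside each cluster move by at most $3b$ rail steps from the rung where one brace arrives to the rung where the next one starts. Allowing one such move in every cluster, including the first and the last of a path, the walk has length at most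
\[
b+b\cdot 3b<g-1 .
\]

(i) A cycle of $\Gamma$ lifts to a closed walk that traverses each of its braces exactly once, since these are distinct edges of $\Lambda$ and are not rail steps. If a closed walk traverses an edge $e$ exactly once, the rest of the walk joins the ends of $e$ and avoids $e$, so it contains a path that forms a cycle with $e$. This cycle is shorter than $g$, contrary to Lemma~\ref{lem:dist}.

(ii) Suppose a path of $\Gamma$ joins two distinct end clusters. If such a cluster of $L_t$ contains $0$, the indices of its bad rungs are at most $3b$, so we can start the lift at $(t,1)$; if it contains $\ell+1$, at $(t,\ell)$. The same applies at the other end. We obtain a walk of length less than $g-1$ between two distinct end vertices of $\Lambda$, contrary to Lemma~\ref{lem:dist}.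

(iii) Suppose a component, which is a tree by (i), contains two links. Among its paths that contain two links take a shortest one; its first and last edges are links, and no other edge is. The part of its lift between the two links stays in one ladder $L_t$ and joins vertices $(t,a)$ and $(t,a')$ on the two links. It gives a walk of length less than $g$ in $\Psi$ between the special indices $a$ and $a'$. These are distinct, because $Y_{t,a}$ meets only one link. This contradicts the choice of the special indices.
\end{proof}

Call the ladder $L_t$ \emph{touched} (by $P$) if it contains an end of $P$ or a vertex on a brace of $P$, and \emph{untouched} otherwise.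

\begin{lemma}\label{lem:touched}
At most four ladders are touched. If $P$ is a cycle, no ladder is touched.
\end{lemma}

\begin{proof}
Let $C$ be a component of $\Gamma$ with at least one edge. By Lemma~\ref{lem:forest} it is a tree, so it has at least two leaves, and at most one of them is an end cluster. An inner leaf has degree $1$, so by Lemma~\ref{lem:degree} it contains an end of $P$. Thus every component with an edge has a cluster containing an end of $P$.

For an end $z$ of $P$ let $C_z$ be the component of the cluster containing $z$. A ladder that contains $z$ has a cluster in $C_z$, and a ladder that meets a brace of $P$ has a cluster in a component with an edge, which is $C_z$ for some end $z$. So every touched ladder has a cluster in some $C_z$. Only links join clusters of different ladders, and $C_z$ contains at most one link, so its clusters belong to at most two ladders. A path has two ends and a cycle has none.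
\end{proof}

\section{Untouched ladders and the proof of the theorem}\label{sec:untouched}

In an untouched ladder the braces are invisible, and $P$ behaves as in Example~\ref{ex:prism}.

\begin{lemma}\label{lem:shape}
Let $L_t$ be untouched. Then $x_{t,j}=1$ for $0\le j\le\ell$. For each $j$, the part of $P$ in $Y_{t,j}$ is either a single terminal $u_{t,j}$ or $v_{t,j}$ carrying both rail edges of $P$ at $Y_{t,j}$, or a Hamiltonian path of $Y_{t,j}$ between $u_{t,j}$ and $v_{t,j}$.
\end{lemma}

\begin{proof}
The rung $Y_{t,j}$ contains no end of $P$ and meets no brace of $P$, so $x_{t,j-1}+x_{t,j}$ is even by \eqref{eq:parity}. Hence $x_{t,0},\dots,x_{t,\ell}$ have the same parity. The list defining the clusters of $L_t$ has a cut, so one of these numbers is $1$ by \eqref{eq:cut}. Therefore all of them are $1$.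

So exactly two edges of $P$ leave $Y_{t,j}$. The subgraph of $P$ inside $Y_{t,j}$ is a disjoint union of paths, since $P$ is not contained in $Y_{t,j}$. All their vertices have degree $2$ in $P$, so each of these paths accounts for two edges leaving $Y_{t,j}$, and there is exactly one path. If the two rail edges are at the same terminal, the path is this vertex. Otherwise it joins $u_{t,j}$ to $v_{t,j}$, and it is Hamiltonian in $Y_{t,j}$, for otherwise replacing it by the path of Lemma~\ref{lem:basic} would make $P$ longer.
\end{proof}

In the two cases we say that $P$ \emph{passes} or \emph{crosses} $Y_{t,j}$. Thus $P$ runs through an untouched ladder once, from $Y_{t,1}$ to $Y_{t,\ell}$, and changes rails exactly at the rungs that it crosses. It uses one connector at each end of the ladder. We say that $L_t$ has \emph{type $U$} if these are at $u_{t,1}$ and $u_{t,\ell}$, and \emph{type $V$} if they are at $v_{t,1}$ and $v_{t,\ell}$. A mixed pattern would allow $P$ to cross all $\ell$ rungs; the backward connectors forbid it.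

\begin{lemma}\label{lem:type}
If $L_{t-1},L_t,L_{t+1}$ are untouched, then $L_t$ has type $U$ or type $V$.
\end{lemma}

\begin{proof}
Suppose the connectors of $P$ at $L_t$ are at $v_{t,1}$ and $u_{t,\ell}$. They are $v_{t+1,\ell}v_{t,1}$ and $u_{t,\ell}u_{t+1,1}$, one at each end of $L_{t+1}$. Since $x_{t+1,0}=x_{t+1,\ell}=1$, there are no other connectors of $P$ at $L_{t+1}$. As $P$ has no brace at these two ladders, no edge of $P$ leaves $L_t\cup L_{t+1}$, contrary to \eqref{eq:trap}. If the connectors are at $u_{t,1}$ and $v_{t,\ell}$, they are $u_{t-1,\ell}u_{t,1}$ and $v_{t,\ell}v_{t-1,1}$, one at each end of $L_{t-1}$, and no edge of $P$ leaves $L_{t-1}\cup L_t$, with the same contradiction.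
\end{proof}

Now the parity of $\ell$ enters. (For even $\ell$, crossing every rung of every ladder and following the $u$-connectors would give a Hamiltonian cycle.) Put $z_{t,j}=u_{t,j}$ for odd $j$ and $z_{t,j}=v_{t,j}$ for even $j$.

\begin{lemma}\label{lem:reroute}
Let $L_t$ be untouched of type $U$, and let $1\le j_0\le\ell$. Then there is a longest path, respectively longest cycle, of $G$ that contains no vertex of $Y_{t,j_0}$ other than $z_{t,j_0}$.
\end{lemma}

\begin{proof}
Inside $L_t$, $P$ is a path from $u_{t,1}$ to $u_{t,\ell}$, so it crosses an even number of rungs. Since $\ell$ is odd, it passes at least one rung and contains at most $\ell n-(n-1)$ vertices of $L_t$. Replace this part of $P$ by the path that starts at $u_{t,1}$, passes $Y_{t,j_0}$ and crosses all other rungs by Hamiltonian paths. It makes $\ell-1$ crossings, an even number, so it ends at $u_{t,\ell}$, and it has exactly $\ell n-(n-1)$ vertices. The result is a path, respectively cycle, with at least as many vertices as $P$, so it is a longest one. It reaches $Y_{t,j_0}$ after $j_0-1$ crossings, that is, at $z_{t,j_0}$.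
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The graph $G$ is $r$-connected by Lemma~\ref{lem:conn}. Let $M$ be the set of vertices that are missed by at least one longest path. It is invariant under automorphisms of $G$. We show that $M=V(G)$.

Let $P$ be a longest path. By Lemma~\ref{lem:touched} at least $14$ of the $18$ ladders are untouched, and the touched ones divide them into at most four runs of cyclically consecutive ladders. As $14>4\cdot3$, some run has at least four members: there is a $t$ with $L_{t-1},L_t,L_{t+1},L_{t+2}$ untouched. By Lemma~\ref{lem:type}, each of $L_t$ and $L_{t+1}$ has type $U$ or $V$. The types agree. If $L_t$ has type $U$, then $P$ contains $u_{t,\ell}u_{t+1,1}$, so $L_{t+1}$ has type $U$. If $L_t$ has type $V$, then $P$ contains the connector $v_{t+1,\ell}v_{t,1}$, so $L_{t+1}$ has type $V$. In the second case replace $P$ by $\varphi(P)$: by Lemma~\ref{lem:aut}, the consecutive ladders $L_{-t}$ and $L_{1-t}$ are untouched by $\varphi(P)$, and they have type $U$, because $\varphi$ maps $v_{t',j}$ to $u_{1-t',j}$. In either case there is a longest path for which two consecutive ladders are untouched of type $U$.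

By Lemma~\ref{lem:reroute}, $M$ contains all vertices of these two ladders except possibly the vertices $z_{t',j}$. One of the two ladders has even index and the other has odd index, so applying powers of $\rho$ we find that $M$ contains every vertex of $G$ that is not of the form $z_{\tau,j}$. Finally, $z_{\tau,j}$ is the image under $\varphi$ of the terminal of $Y_{1-\tau,j}$ other than $z_{1-\tau,j}$, namely $v_{1-\tau,j}$ for odd $j$ and $u_{1-\tau,j}$ for even $j$. This terminal lies in $M$, so $z_{\tau,j}\in M$. Hence $M=V(G)$: no vertex lies on all longest paths.

All lemmas of Sections~\ref{sec:braces} and~\ref{sec:untouched} hold for longest cycles as well, so the argument applies verbatim with ``cycle'' in place of ``path''. Finally, $\ell$ may be any sufficiently large odd integer and $G$ has $m\ell n$ vertices, so we obtain infinitely many graphs.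
\end{proof}

For $r=4$ the parameters are $h=2$, $\sigma=5$, $n=19$ and $m=18$. The resulting graph is $4$-connected, and neither its longest paths nor its longest cycles have a common vertex. This answers both parts of the question in Section~\ref{sec:intro} in the affirmative.

\begin{remark}\label{rem:cycles}
Cycles and paths behave differently in $G$. For a longest cycle every ladder is untouched, hence of type $U$ or $V$, hence crossed an even number of times, so at least $n-1$ of its vertices are missed. Thus longest cycles miss exactly $m(n-1)$ vertices, and the cycle in the proof of Lemma~\ref{lem:long} is one of them. Longest paths have more vertices: delete the connector $u_{0,\ell}u_{1,1}$ from that cycle and continue from $u_{0,\ell}$ along a Hamiltonian path of $Y_{0,\ell}$; this path misses only $(m-1)(n-1)$ vertices. The proof never determines the number of vertices of a longest path. It takes an arbitrary longest path and modifies it in a ladder that its ends do not reach, which is why $m$ is chosen even and larger than $4+4\cdot3$.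
\end{remark}

\begin{thebibliography}{1}

\bibitem{ILP}
\emph{Intersection of longest paths},
\texttt{http://\allowbreak mathematics.ceu.edu/\allowbreak sites/\allowbreak mathematics.ceu.hu/\allowbreak files/\allowbreak attachment/\allowbreak basicpage/\allowbreak 29/\allowbreak kensellscott-final-2011.pdf}.

\end{thebibliography}
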